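# Extreme points of the Bloch ball that never touch the bounding weight

## 1. The Bloch ball, its extreme points, and the set $A(F)$

Throughout, $\mathbf D=\{z\in\mathbf C:|z|<1\}$, and $H(\mathbf D)$ is the space of holomorphic functions on $\mathbf D$ with the topology of locally uniform convergence. This topology is metrizable. By Weierstrass' theorem, $F_j\to F$ in $H(\mathbf D)$ implies $F_j'\to F'$ locally uniformly.

**Definition (Bloch space).** For $F\in H(\mathbf D)$ put
$$\mu_F(z)=|F'(z)|(1-|z|^2),\qquad \beta(F)=\sup_{z\in\mathbf D}\mu_F(z).$$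
The Bloch space $\mathcal B$ is the set of $F\in H(\mathbf D)$ with $\|F\|_{\mathcal B}=|F(0)|+\beta(F)<\infty$, and $\mathcal B_1=\{F\in\mathcal B:\|F\|_{\mathcal B}\le1\}$. It is convenient to write
$$v(z)=\frac1{1-|z|^2},\qquad\text{so that}\qquad \mu_F=\frac{|F'|}{v}.$$

For $F(z)=z$ we have $\mu_F(z)=1-|z|^2$ and $\|F\|_{\mathcal B}=1$. For $F(z)=-\frac12\log(1-z)$ we have
$$\mu_F(z)=\frac{1-|z|^2}{2|1-z|}\le\frac{1+|z|}2<1,$$
with equality in the first inequality for $z\in[0,1)$. Thus $\beta(F)=1$, but the value $1$ is never attained.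

**Definition (the set $\mathcal E_1$).** Let
$$\mathcal E_1=\{F\in\mathcal B_1:F(0)=0\}=\{F\in H(\mathbf D):F(0)=0,\ |F'|\le v\text{ in }\mathbf D\}.$$

This set is convex, and it is compact in $H(\mathbf D)$. Indeed, integrating $|F'|\le v$ along radii bounds $|F|$ uniformly on compact subsets of $\mathbf D$, so Montel's theorem applies, and the conditions $F(0)=0$ and $|F'|\le v$ survive locally uniform limits. Both functions above lie in $\mathcal E_1$.

**Definition (extreme point).** A point $F\in\mathcal E_1$ is an extreme point of $\mathcal E_1$ if $F\pm G\in\mathcal E_1$ with $G\in H(\mathbf D)$ implies $G=0$. Extreme points of $\mathcal B_1$ are defined in the same way.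

The function $F(z)=z$ is not extreme: with $G(z)=z^3/3$ we get $|F'\pm G'|=|1\pm z^2|\le1+|z|^2\le1+|z|^2+|z|^4+\dots=v$, so $F\pm G\in\mathcal E_1$. An example of an extreme point comes in a moment.

**Definition (the set $A(F)$).** For $F\in\mathcal E_1$ let $A(F)=\{z\in\mathbf D:\mu_F(z)=1\}$.

For $F(z)=z$, $A(F)=\{0\}$. For $F(z)=-\frac12\log(1-z)$, $A(F)=\emptyset$. For $F(z)=\frac{3\sqrt3}4z^2$ we have $\mu_F(z)=\frac{3\sqrt3}2r(1-r^2)$ with $r=|z|$. Its maximum over $r$ is $1$, attained only at $r=1/\sqrt3$, so $F\in\mathcal E_1$ and $A(F)$ is the circle $|z|=1/\sqrt3$.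

**Definition (jets).** The $N$-jet of $F$ at $0$ is its Taylor polynomial $j_NF$ of degree $N$ at $0$. For example, $j_2(e^z)=1+z+z^2/2$. Two functions have the same $N$-jet exactly when their difference is $O(z^{N+1})$.

**Definition (dense $G_\delta$, residual).** A $G_\delta$ is a countable intersection of open sets. A set is residual if it contains a countable intersection of dense open sets. Baire's theorem says that in a compact metrizable space such an intersection is dense. For example, the irrationals in $[0,1]$ are a dense $G_\delta$, being the intersection of the sets $[0,1]\setminus\{q\}$, $q$ rational.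

Here is what the set $A(F)$ has to do with extremality. Suppose $F\pm G\in\mathcal E_1$ and write $f=F'$, $g=G'$. By the parallelogram identity, $2|f|^2+2|g|^2=|f+g|^2+|f-g|^2\le2v^2$, that is,
$$|g|^2\le v^2-|f|^2\qquad\text{in }\mathbf D. \tag{1}$$
So $g=0$ on $A(F)$. If $A(F)$ has a limit point in $\mathbf D$, the identity theorem gives $g=0$, hence $G$ is constant. As $G(0)=0$, we get $G=0$ and $F$ is extreme. In particular $\frac{3\sqrt3}4z^2$ is an extreme point.

Two further facts are recalled for orientation only and are not used below. Under the additional assumption $\lim_{|z|\to1}\mu_F(z)=0$, the condition that $A(F)$ has a limit point in $\mathbf D$ is also necessary for extremality. Without that assumption it is not: there are extreme points $F$ of $\mathcal E_1$, such as the Ahlfors–Grunsky function, for which $A(F)$ has no limit point in $\mathbf D$.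

The problem, taken from "The Support Points of the Unit Ball in Bloch Space", pushes this to the end: *are there extreme points $F$ of $\mathcal E_1$ for which $A(F)$ is empty?* Such an $F$ satisfies $|F'|<v$ strictly at every point, and yet no $G\ne0$ can be added and subtracted.

## 2. What an empty $A(F)$ costs, tested on three functions

**The logarithm.** The function $F(z)=-\frac12\log(1-z)$ has $A(F)=\emptyset$ and $\beta(F)=1$. It is not extreme. Indeed $|F'|\le\frac1{2(1-|z|)}$ and
$$v-\frac1{2(1-|z|)}=\frac{2-(1+|z|)}{2(1-|z|^2)}=\frac1{2(1+|z|)}\ge\frac14,$$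
so $|F'\pm\frac14|\le v$ and $F\pm\frac z4\in\mathcal E_1$. Having $\mu_F\to1$ along a radius is too little.

**The monomials.** For $m\ge1$ the function $r\mapsto r^m(1-r^2)$ on $[0,1]$ has its only maximum at $r=R$ with $R^2=\frac m{m+2}$, with value $\frac{2R^m}{m+2}$. So, with
$$R^2=\frac m{m+2},\qquad A=\frac{m+2}{2R^m}, \tag{2}$$
the function $F(z)=A\frac{z^{m+1}}{m+1}$, with $F'=Az^m$, lies in $\mathcal E_1$, and $A(F)$ is the whole circle $|z|=R$. These are extreme points. As $m\to\infty$ the circle moves out to $\partial\mathbf D$ and $F\to0$ in $H(\mathbf D)$. In the limit nothing is left, but the picture is suggestive: equality on a closed curve close to $\partial\mathbf D$.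

**The zero function.** It is of course not extreme, but it can be approximated by extreme points with $A(F)$ near the boundary. If every function in a dense set could be approximated in a similar way, Baire's theorem might produce a function that is "nearly extreme at every scale". That is the plan, and here is what it yields.

**Theorem 1.** The set of extreme points $F$ of $\mathcal E_1$ with $A(F)=\emptyset$ contains a dense $G_\delta$ subset of $\mathcal E_1$. In particular such $F$ exist.

**Theorem 2.** Let $F_0\in\mathcal E_1$ with $\beta(F_0)<1$, let $N\ge0$, let $\psi:\mathbf D\to(0,\infty)$ be any function, and let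
$$K=\{F\in\mathcal E_1:F-F_0=O(z^{N+1})\}.$$
Then the set of $F\in K$ with the following three properties contains a dense $G_\delta$ subset of $K$:

* (a) $F$ is an extreme point of $\mathcal E_1$;
* (b) $A(F)=\emptyset$;
* (c) $\displaystyle\liminf_{|z|\to1}\frac{1-\mu_F(z)}{\psi(z)}=0$.

So any $N$-jet at $0$ of a function $F_0\in\mathcal E_1$ with $\beta(F_0)<1$ is the $N$-jet of an extreme point with empty $A(F)$. For $N=0$ and $F_0=0$ we have $K=\mathcal E_1$, so Theorem 1 follows from Theorem 2.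

**Proposition 3.** If $F$ is an extreme point of $\mathcal E_1$ with $A(F)=\emptyset$, then for every zero-free $g\in H(\mathbf D)$
$$\liminf_{|z|\to1}\frac{1-\mu_F(z)}{|g(z)|(1-|z|^2)}=0.$$
In particular ($g=1$), $1-\mu_F(z)$ cannot be bounded below by $c(1-|z|^2)$ with $c>0$ near $\partial\mathbf D$.

**Corollary 4.** Every $F$ as in Theorem 1 is also an extreme point of $\mathcal B_1$.

Proposition 3 is the general form of what went wrong with the logarithm, where $1-\mu_F\ge\frac{1-|z|}2\ge\frac14(1-|z|^2)$.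

## 3. Near-equality on curves is enough

If $A(F)=\emptyset$, inequality (1) gives no zeros of $g$. But it also says that $g$ is small wherever $v^2-|f|^2$ is small, and by the maximum principle smallness on a closed curve spreads to its interior.

**Definition ($\mathcal G_k$).** For $k\ge2$ let $\mathcal G_k$ be the set of $F\in\mathcal E_1$ for which there is a Jordan curve $\Gamma\subset\mathbf D$, with $\{|z|\le1-1/k\}$ in its interior, such that
$$v^2-|F'|^2<\frac1k\quad\text{on }\Gamma.$$

For example, $A\frac{z^{m+1}}{m+1}$ with $A,R$ as in (2) lies in $\mathcal G_k$ as soon as $R>1-1/k$: take for $\Gamma$ the circle $|z|=R$, on which $v^2-|F'|^2=0$.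

**Lemma 5.** $\mathcal G_k$ is open in $\mathcal E_1$, and every $F\in\bigcap_{k\ge2}\mathcal G_k$ is an extreme point of $\mathcal E_1$.

**Proof.** *Openness.* Let $F\in\mathcal G_k$ with curve $\Gamma$. Since $\Gamma$ is compact, $\max_\Gamma(v^2-|F'|^2)<1/k$. If $F_j\to F$, then $F_j'\to F'$ uniformly on $\Gamma$, so the same $\Gamma$ works for all nearby functions.

*Extremality.* Let $F\in\bigcap_k\mathcal G_k$ and $F\pm G\in\mathcal E_1$, $g=G'$. By (1), $|g|^2<1/k$ on the curve $\Gamma_k$ belonging to $\mathcal G_k$. The interior of $\Gamma_k$ lies in $\mathbf D$, because $\mathbf C\setminus\mathbf D$ is connected, unbounded and disjoint from $\Gamma_k$, hence contained in the unbounded component of the complement. So the maximum principle applies to $g$ inside $\Gamma_k$ and gives $|g|^2\le1/k$ on $\{|z|\le1-1/k\}$. Fix $z$ and let $k\to\infty$: $g(z)=0$. Since $G(0)=0$, $G=0$. $\square$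

Note how strong the demand is. Since $v^2-|F'|^2=v^2(1-\mu_F^2)$, at distance about $1/m$ from $\partial\mathbf D$, where $v$ is of size $m$, we need $1-\mu_F=o(m^{-2})$ all along a closed curve.

To use Baire's theorem we must show that each $\mathcal G_k$ is dense. Polynomials $F_1$ with $\beta(F_1)<1$ will turn out to be dense. So the analytic task is: given a polynomial $p=F_1'$ with $|p|(1-|z|^2)\le\rho<1$, find $f$ close to $p$ on compact sets, with $|f|\le v$, and with $v^2-|f|^2$ tiny on a curve near $\partial\mathbf D$.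

## 4. Adding $z^m$ to a polynomial: errors of order $1/m$, then $1/m^2$

**First try: $f=Az^m+p$, divided by a constant.** On compact sets $Az^m\to0$, so $f$ is close to $p$. Near $|z|=R$ the term $Az^m$ has size about $v$, which is of order $m$, and $p$ is a bounded perturbation, a relative error of order $1/m$. This is too large, and already a constant $p=c$ with $0<c<1$ shows that it fails.

On $|z|=R$ we have $1-R^2=\frac2{m+2}$ and $Az^m(1-R^2)=e^{im\theta}$ for $z=Re^{i\theta}$. At $\theta=0$ this gives $|f|(1-|z|^2)=1+\frac{2c}{m+2}>1$, so we must divide by some $s>1$. Now look at a ray on which $e^{im\theta}=-1$. Every Jordan curve around $0$ meets it. At a point of it with $|z|=r$ we have $|f|=|Ar^m-c|$. If $Ar^m\ge c$, then $|f|(1-r^2)\le1-c(1-r^2)$ and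
$$v^2-\frac{|f|^2}{s^2}\ge v^2\bigl(1-|f|(1-r^2)\bigr)\ge v^2\cdot\frac cv=cv\ge c.$$
If $Ar^m<c$, then $|f|\le c$ and $v^2-|f|^2/s^2\ge1-c^2$. So for $\frac1k<\min(c,1-c^2)$ no choice of $m$ and $s$ puts the function $\frac1s\int_0^z f$ in $\mathcal G_k$.

**Reflection in the circle $|z|=R$.** Write $Az^m+p=Az^m(1+P)$ with $P=\frac p{Az^m}$. The trouble is that $|1+P|\approx1+\operatorname{Re}P$ oscillates. We want to cancel the real part of $P$ on the circle $|z|=R$ by a holomorphic term. The reflection of $P$ does this: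
$$P^\#(z)=\overline{P(R^2/\bar z)}.$$
On $|z|=R$ we have $R^2/\bar z=z$, so $P^\#=\overline P$ and $P-P^\#=2i\operatorname{Im}P$ is purely imaginary there. Then $|1+P-P^\#|=1+O(|P|^2)$ on the circle. For $p=c$, for example, $P^\#(z)=\frac{\bar c z^m}{AR^{2m}}$, and in general $P^\#$ is a polynomial with a zero of high order at $0$, so it does no damage on compact sets.

**How far this gets us.** Write $z=Re^{\sigma/m+i\theta}$ and look at the window $|\sigma|\le L/m$, $L$ fixed. Put
$$a(\theta)=P(Re^{i\theta})=a_1+ia_2=O(1/m).$$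
Since $A R^m=\frac{m+2}2$, $a(\theta)=\frac{2p(Re^{i\theta})e^{-im\theta}}{m+2}$. In this window $p$ changes radially by $O(\sigma/m)=O(m^{-2})$, so $P=e^{-\sigma}(a+O(m^{-3}))=a(1-\sigma)+O(m^{-3})$ and likewise $P^\#=\bar a(1+\sigma)+O(m^{-3})$. Hence
$$P-P^\#=2ia_2-2a_1\sigma+O(m^{-3}),\qquad |1+P-P^\#|=1-2a_1\sigma+2a_2^2+O(m^{-3}).$$
We shall see in (5)–(7) below that $A|z|^m(1-|z|^2)=1-\frac{\sigma^2}2+O(m^{-3})$ in this window. Multiplying,
$$|Az^m(1+P-P^\#)|(1-|z|^2)=1-\frac{\sigma^2}2-2a_1\sigma+2a_2^2+O(m^{-3})=1+2|a|^2-\frac{(\sigma+2a_1)^2}2+O(m^{-3}).$$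
So the maximum on each ray sits, up to the error term, not on the circle but on the curve $\sigma=-2a_1(\theta)$, and its height is $1+2|a(\theta)|^2$. This is uniform in $\theta$ only if $|a(\theta)|$ is constant. We must divide by at least $1+2\max|a|^2-O(m^{-3})$, and then $1-\mu\ge2(\max|a|^2-|a(\theta)|^2)-O(m^{-3})$ in the window. There $v=\frac{m+2}2(1+O(1/m))$, so
$$v^2(1-\mu^2)\ge4\Bigl(\max_{|\zeta|=R}|p(\zeta)|^2-|p(Re^{i\theta})|^2\Bigr)-O(1/m).$$
For constant $p$ the main term is $0$ and all is well. For $p(z)=\frac14(1+z)$ at $\theta=\pi$ the right side tends to $4\cdot\frac14=1$, and the window contains no suitable curve. An error of order $m^{-2}$ is exactly the borderline at which the method stops.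

**The second correction.** The last formula also shows the cure. We want to add to $1+P-P^\#$ a holomorphic term which is $-2|a(\theta)|^2$ up to $O(m^{-3})$. And $PP^\#$ is just that: $PP^\#=|a|^2+O(m^{-3})$, because the factors $e^{\mp\sigma}$ cancel. So we take
$$E=1+P-P^\#-2PP^\#.$$
Every ray then has maximal height $1+O(m^{-3})$, and $v^2\cdot m^{-3}$ is of order $1/m$, which tends to $0$.

## 5. The construction with error $m^{-3}$

**Lemma 6.** Let $d\in\mathbf N$ (with $d=0$ allowed), $B>0$, $0<\rho<1$. There are $C,m_0$ depending only on $d,B,\rho$ such that the following holds. Let $p(z)=\sum_{k=0}^dp_kz^k$ satisfy $\sum|p_k|\le B$ and $|p(z)|(1-|z|^2)\le\rho$ in $\mathbf D$. Then for every $m\ge m_0$ there are a polynomial $f$ and a Jordan curve $\Gamma\subset\mathbf D$ with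

1. $f-p$ is divisible by $z^{m-d}$, and $|f-p|\le Cm|z|^{m-d}$ in $\mathbf D$;
2. $|f(z)|(1-|z|^2)\le1+Cm^{-3}$ in $\mathbf D$;
3. on $\Gamma$: $|f(z)|(1-|z|^2)\ge1-Cm^{-3}$ and $v\le m+2$; moreover $\Gamma$ surrounds $\{|z|<1-C/m\}$.

**Proof.** The letter $C$ and the constants in $O(\cdot)$ depend only on $d,B,\rho$ and may change from line to line. We take $m\ge d+2$ and as large as needed, where "large" also depends only on $d,B,\rho$.

**Step 1: definition of $f$ and assertion 1.** The purpose is to see that $f$ is a polynomial close to $p$ on compact sets. Let $R,A$ be as in (2), and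
$$P(z)=\frac{p(z)}{Az^m},\qquad P^\#(z)=\overline{P(R^2/\bar z)}=\frac1{AR^{2m}}\sum_{k=0}^d\bar p_kR^{2k}z^{m-k}.$$
The second formula for $P^\#$ follows by inserting $R^2/\bar z$ in $P(w)=A^{-1}\sum p_kw^{k-m}$ and conjugating. It shows that $P^\#$ is a polynomial divisible by $z^{m-d}$. Since $(1+\frac2m)^{m/2}\le e$, we have $R^m=(1+\frac2m)^{-m/2}\in[e^{-1},1]$. Hence $A\le\frac e2(m+2)$, and $AR^{2m}=R^m\frac{m+2}2\ge\frac{m+2}{2e}$, so
$$|P^\#(z)|\le\eta_m|z|^{m-d},\qquad\eta_m=\frac{2eB}{m+2}\qquad(z\in\mathbf D). \tag{3}$$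
Define
$$f=Az^m+p-(Az^m+2p)P^\#=Az^mE,\qquad E=1+P-P^\#-2PP^\#; \tag{4}$$
the two expressions agree because $Az^mP=p$. The first shows that $f$ is a polynomial and that $f-p=Az^m-(Az^m+2p)P^\#$ is divisible by $z^{m-d}$. Using $|p|\le B$ in $\mathbf D$,
$$|f-p|\le A|z|^m+(A+2B)\eta_m|z|^{m-d}\le Cm|z|^{m-d},$$
since $A=O(m)$ and $\eta_m=O(1/m)$. This is assertion 1.

**Step 2: the size of the main term $Az^m$.** The purpose is to describe $A|z|^m(1-|z|^2)$ in a variable adapted to its peak. Write $z=Re^{\sigma/m+i\theta}$ with $\sigma,\theta$ real ($\sigma=-\infty$ at $z=0$). For $z\in\mathbf D$ we have $\sigma<-m\log R=\frac m2\log(1+\frac2m)\le1$. So $\mathbf D$ is covered by the two regions $\sigma\le-1$ and $|\sigma|\le1$. From $AR^m=\frac{m+2}2$ and $R^2=\frac m{m+2}$,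
$$A|z|^m(1-|z|^2)=\tfrac{m+2}2e^\sigma\Bigl(1-\tfrac m{m+2}e^{2\sigma/m}\Bigr)=b(\sigma):=e^\sigma\Bigl(1-\tfrac m2\bigl(e^{2\sigma/m}-1\bigr)\Bigr)\le e^\sigma(1-\sigma), \tag{5}$$
because $e^x-1\ge x$. Also $e^x-1\le x+x^2$ for $|x|\le1$; with $x=2\sigma/m$ this gives
$$b(\sigma)\ge e^\sigma\Bigl(1-\sigma-\frac{2\sigma^2}m\Bigr)\qquad(|\sigma|\le1). \tag{6}$$
Next, comparing coefficients, $e^\sigma(1-\sigma)=1-\sum_{k\ge2}\frac{k-1}{k!}\sigma^k$. Setting $\sigma=1$ shows $\sum_{k\ge2}\frac{k-1}{k!}=1$. The term $k=2$ contributes $\frac12$, so the terms $k\ge3$ sum to $\frac12$, and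
$$\Bigl|e^\sigma(1-\sigma)-1+\frac{\sigma^2}2\Bigr|\le\frac12|\sigma|^3\qquad(|\sigma|\le1). \tag{7}$$
Finally $1-e^\sigma(1-\sigma)=\int_0^\sigma te^t\,dt$, since both sides vanish at $0$ and have derivative $\sigma e^\sigma$. For $|\sigma|\le1$ we have $e^t\ge e^{-1}$ on the interval of integration, and on $(-\infty,0]$ the function $e^\sigma(1-\sigma)$ is increasing. Hence
$$e^\sigma(1-\sigma)\le1-\frac{\sigma^2}{2e}\quad(|\sigma|\le1),\qquad e^\sigma(1-\sigma)\le\frac2e\quad(\sigma\le-1). \tag{8}$$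

**Step 3: assertion 2 in the region $\sigma\le-1$.** Here there is room to spare, and crude estimates suffice. By (4), $f=Az^m(1-P^\#)+p(1-2P^\#)$, so by (3)
$$|f|(1-|z|^2)\le(1+2\eta_m)\bigl(b(\sigma)+|p|(1-|z|^2)\bigr).$$
Choose $r_1<1$, depending only on $B$, with $B(1-r_1^2)\le\frac18$. If $|z|\ge r_1$, the last bracket is at most $\frac2e+\frac18<0.87$ by (5) and (8). If $|z|<r_1$, then $\sigma\le m\log(r_1/R)\to-\infty$ as $m\to\infty$ (because $R\to1$), so $b(\sigma)\le e^\sigma(1-\sigma)=o(1)$ uniformly by monotonicity, and the bracket is at most $o(1)+\rho$. As $\eta_m\to0$ and $\rho<1$, in both cases $|f|(1-|z|^2)\le1$ for large $m$.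

**Step 4: expansion of $|E|$ for $|\sigma|\le1$.** The purpose is to see the two corrections at work. Let
$$a=a(\theta)=P(Re^{i\theta})=\frac{2p(Re^{i\theta})e^{-im\theta}}{m+2}=a_1+ia_2,\qquad|a|\le\frac{2B}m.$$
For $|x|\le1$ we have $|e^x-1|\le2|x|$, so for $|\sigma|\le1$ and $m\ge d$
$$|p(Re^{\pm\sigma/m+i\theta})-p(Re^{i\theta})|\le\sum|p_k|\,|e^{\pm k\sigma/m}-1|\le\frac{2Bd|\sigma|}m.$$
Now $Az^m=\frac{m+2}2e^{\sigma+im\theta}$, and $R^2/\bar z=Re^{-\sigma/m+i\theta}$ is the point with $-\sigma$ in place of $\sigma$. Therefore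
$$P(z)=e^{-\sigma}(a+\varepsilon_1),\qquad P^\#(z)=e^\sigma(\bar a+\varepsilon_2),\qquad|\varepsilon_j|\le C|\sigma|m^{-2}.$$
In the product the exponentials cancel: $PP^\#=(a+\varepsilon_1)(\bar a+\varepsilon_2)=|a|^2+O(m^{-3})$. Also $e^{-\sigma}a-e^\sigma\bar a$ has real part $-2a_1\sinh\sigma$ and imaginary part $2a_2\cosh\sigma$. So $E=X+iY$ with
$$X=1-2a_1\sinh\sigma-2|a|^2+O(m^{-3}+m^{-2}|\sigma|),\qquad Y=2a_2\cosh\sigma+O(m^{-2}).$$
In particular $X=1+O(1/m)$ and $Y=O(1/m)$. For $u\ge0$, $1+\frac u2-\frac{u^2}8\le\sqrt{1+u}\le1+\frac u2$. With $u=Y^2/X^2$, and $X>0$ for large $m$, this gives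
$$\Bigl|\sqrt{X^2+Y^2}-X-\frac{Y^2}{2X}\Bigr|\le\frac{Y^4}{8X^3},$$
and since $\frac{Y^2}{2X}=\frac{Y^2}2+O(m^{-3})$, we get $|E|=X+\frac12Y^2+O(m^{-3})$. Moreover
$$\tfrac12Y^2=2a_2^2(1+\sinh^2\sigma)+O(m^{-3})=2a_2^2+O(m^{-2}|\sigma|+m^{-3}).$$
The term $2a_2^2$ cancels against the $a_2$-part of $-2|a|^2=-2a_1^2-2a_2^2$. With $\sinh\sigma=\sigma+O(|\sigma|^3)$ we obtain, for $|\sigma|\le1$,
$$|E|=1-2a_1\sigma-2a_1^2+O\bigl(m^{-3}+m^{-2}|\sigma|+m^{-1}|\sigma|^3\bigr). \tag{9}$$

**Step 5: assertion 2 in the region $|\sigma|\le1$.** The purpose is to complete the square and absorb the errors. Let $z\in\mathbf D$ with $|\sigma|\le1$. By (5) and (7), $0\le b(\sigma)\le U:=1-\frac{\sigma^2}2+\frac{|\sigma|^3}2$. By (9), $|E|\le W:=1-2a_1\sigma-2a_1^2+C(m^{-3}+m^{-2}|\sigma|+m^{-1}|\sigma|^3)$. Both $U$ and $W$ are nonnegative, so $b|E|\le UW$. In the product, $-\frac{\sigma^2}2W\le-\frac{\sigma^2}2+\frac{\sigma^2}2(2a_1\sigma+2a_1^2)\le-\frac{\sigma^2}2+C(|\sigma|^3+m^{-2}|\sigma|)$, and $\frac{|\sigma|^3}2W\le C|\sigma|^3$.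 Hence, with $\tau=\sigma+2a_1$,
$$|f|(1-|z|^2)=b|E|\le1-\frac{\sigma^2}2-2a_1\sigma-2a_1^2+C(m^{-3}+m^{-2}|\sigma|+|\sigma|^3)=1-\frac{\tau^2}2+C(m^{-3}+m^{-2}|\sigma|+|\sigma|^3).$$
We express the error in $\tau$. Since $|\sigma|\le|\tau|+C/m$, we have $|\sigma|^3\le4|\tau|^3+Cm^{-3}$. Likewise $m^{-2}|\sigma|\le m^{-2}|\tau|+Cm^{-3}$, and $m^{-2}|\tau|=m^{-3/2}\cdot m^{-1/2}|\tau|\le m^{-3}+m^{-1}\tau^2$. So for some $C_1$ depending only on $d,B,\rho$
$$|f|(1-|z|^2)\le1-\tau^2\Bigl(\frac12-\frac{C_1}m-C_1|\tau|\Bigr)+Cm^{-3}.$$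
Fix $\sigma_0\in(0,1)$ with $C_1\sigma_0\le\frac18$. If $|\sigma|\le\sigma_0$, then $|\tau|\le\sigma_0+C/m$, the bracket is positive for large $m$, and $|f|(1-|z|^2)\le1+Cm^{-3}$. If $\sigma_0\le|\sigma|\le1$, then $b\le1-\frac{\sigma_0^2}{2e}$ by (5) and (8), while $|E|=1+O(1/m)$ because $X=1+O(1/m)$ and $Y=O(1/m)$. So $|f|(1-|z|^2)\le1$ for large $m$. Together with Step 3 this proves assertion 2.

**Step 6: the curve and assertion 3.** The purpose is to follow the ridge $\tau=0$. Let
$$\Gamma=\{Re^{-2a_1(\theta)/m+i\theta}:\theta\in\mathbf R\},\qquad\text{i.e. }\sigma=-2a_1(\theta)=O(1/m).$$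
As $a_1$ is continuous and $2\pi$-periodic, $\Gamma$ is a Jordan curve that meets each ray from $0$ exactly once. From $\log(1+x)\ge\frac x{1+x}$ we get $-m\log R=\frac m2\log(1+\frac2m)\ge\frac m{m+2}$, so $\sigma<-m\log R$ on $\Gamma$ for large $m$, which means $\Gamma\subset\mathbf D$. On $\Gamma$, $|z|\ge Re^{-C/m^2}\ge1-C/m$, as $R=(1+\frac2m)^{-1/2}\ge1-\frac1m$. So $\Gamma$ surrounds $\{|z|<1-C/m\}$.

On $\Gamma$ we have $|\sigma|=O(1/m)$, so by (6) and (7) $b(\sigma)\ge1-\frac{\sigma^2}2-Cm^{-3}$, and by (9) $|E|\ge1-2a_1\sigma-2a_1^2-Cm^{-3}$. With $\sigma=-2a_1$ these read $b\ge1-2a_1^2-Cm^{-3}$ and $|E|\ge1+2a_1^2-Cm^{-3}$. For large $m$ both right sides are positive, so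
$$|f|(1-|z|^2)=b|E|\ge1-4a_1^4-Cm^{-3}\ge1-Cm^{-3}.$$
Finally, as in (5) and (6),
$$\frac{m+2}2(1-|z|^2)=1-\frac m2\bigl(e^{2\sigma/m}-1\bigr)\ge1-\sigma-\frac{2\sigma^2}m\ge\frac12$$
for large $m$, that is, $v\le m+2$ on $\Gamma$. This proves assertion 3. $\square$

## 6. Four density statements and Baire's theorem

We now prove Theorem 2. The set $K$ is closed in the compact metrizable space $\mathcal E_1$, because Taylor coefficients depend continuously on $F$. It is nonempty, since $F_0\in K$. So Baire's theorem holds in $K$.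

**Step 1: polynomials $F_1\in K$ with $\beta(F_1)<1$ are dense in $K$.** They are the raw material for all later approximations. Let $F\in K$. For $0<t<1$ put $G=(1-t)F+tF_0$. Then $G-F_0=(1-t)(F-F_0)=O(z^{N+1})$, and $\beta(G)\le1-t+t\beta(F_0)<1$, so $G\in K$; also $G\to F$ as $t\to0$. Hence it suffices to approximate $G$.

For $r<1$ put $G_r(z)=G(rz)$. Then $\mu_{G_r}(z)=r|G'(rz)|(1-|z|^2)\le|G'(rz)|(1-r^2|z|^2)=\mu_G(rz)\le\beta(G)$. Let $T$ be a Taylor polynomial of $G_r$ at $0$ of degree at least $N$, and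
$$F_1=T+j_NG-j_NG_r.$$
Since $j_NT=j_NG_r$, the $N$-jet of $F_1$ is that of $G$, so $F_1-F_0=O(z^{N+1})$ and $F_1(0)=0$. As $1-|z|^2\le1$,
$$\beta(F_1)\le\beta(G)+\sup_{\mathbf D}|T'-G_r'|+\sup_{\mathbf D}|(j_NG-j_NG_r)'|.$$
As $r\to1$, $j_NG-j_NG_r\to0$ together with its derivative, uniformly on $\overline{\mathbf D}$, and $G_r\to G$ in $H(\mathbf D)$. For fixed $r$, $G_r$ is holomorphic in $|z|<1/r$, so $T\to G_r$ and $T'\to G_r'$ uniformly on $\overline{\mathbf D}$ as the degree grows. Choosing first $r$ near $1$ and then the degree large, we get $\beta(F_1)<1$ and $F_1$ as close to $G$ as we wish.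

**Step 2: $\mathcal G_k\cap K$ is open and dense in $K$.** This will give extremality. Openness is Lemma 5. For density let $F_1\in K$ be a polynomial with $\beta(F_1)<1$; put $p=F_1'$ and $d=\deg p$ (or $d=0$ if $p=0$). Let $B$ be twice the sum of the moduli of the coefficients of $p$ (or $B=1$ if $p=0$) and $\rho=\frac12(1+\beta(F_1))$, so that $\beta(F_1)<\rho<1$. Let $C,m_0$ be as in Lemma 6 for $(d,B,\rho)$ and
$$\lambda_m=1+Cm^{-3}.$$
For large $m$ we have $\lambda_m\le2$ and $\lambda_m\beta(F_1)\le\rho$, so $\lambda_mp$ satisfies the hypotheses of Lemma 6. Let $f_m,\Gamma_m$ be the resulting polynomial and curve, and $F_m(z)=\lambda_m^{-1}\int_0^zf_m$. We use the three assertions in turn.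

By assertion 2, $\mu_{F_m}\le\lambda_m^{-1}(1+Cm^{-3})=1$, so $F_m\in\mathcal E_1$.

By assertion 1, $F_m'-p=\lambda_m^{-1}(f_m-\lambda_mp)$ is divisible by $z^{m-d}$ and bounded by $Cm|z|^{m-d}$, which tends to $0$ locally uniformly. So $F_m-F_1=O(z^{m-d+1})$, which gives $F_m\in K$ for $m\ge N+d$, and $F_m\to F_1$.

By assertion 3, on $\Gamma_m$ we have $\mu_{F_m}\ge\frac{1-Cm^{-3}}{1+Cm^{-3}}\ge1-2Cm^{-3}$, hence $1-\mu_{F_m}^2\le2(1-\mu_{F_m})\le4Cm^{-3}$ and
$$v^2-|F_m'|^2=v^2(1-\mu_{F_m}^2)\le(m+2)^2\cdot4Cm^{-3}\to0.$$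
Moreover $\Gamma_m$ surrounds $\{|z|\le1-1/k\}$ as soon as $C/m<1/k$. So $F_m\in\mathcal G_k$ for large $m$. By Step 1, $\mathcal G_k\cap K$ is dense.

**Step 3: $\mathcal O_k=\{F\in K:\max_{|z|\le1-1/k}\mu_F<1\}$ is open and dense in $K$.** This will give $A(F)=\emptyset$. The maximum over the compact disc depends continuously on $F$, so $\mathcal O_k$ is open. It contains every $F_1\in K$ with $\beta(F_1)<1$, and these are dense by Step 1. Moreover $\bigcap_{k\ge2}\mathcal O_k=\{F\in K:A(F)=\emptyset\}$.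

**Step 4: $\mathcal P_k=\{F\in K:\exists z,\ |z|>1-1/k,\ 1-\mu_F(z)<\psi(z)/k\}$ is open and dense in $K$.** This will give (c). For each fixed $z$ the condition $1-\mu_F(z)<\psi(z)/k$ is open in $F$, so $\mathcal P_k$ is a union of open sets. For density let $F_1\in K$ be a polynomial with $\beta(F_1)<1$, and $n>N+1$. The function $c\mapsto\beta(F_1+cz^n)$, $c\ge0$, is continuous (it changes by at most $|c-c'|\beta(z^n)$), it is $<1$ at $c=0$, and it is unbounded (it is at least $c\beta(z^n)-\beta(F_1)$). So it equals $1$ for some $c=c_n$, and $F_1+c_nz^n\in K$. The derivative of this polynomial is bounded on $\mathbf D$, so $\mu_{F_1+c_nz^n}\to0$ at $\partial\mathbf D$, and its supremum $1$ is attained at some $z_n\in\mathbf D$.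

We bound $c_n$. For all $z$, $c_nn|z|^{n-1}(1-|z|^2)\le\beta(F_1+c_nz^n)+\beta(F_1)\le2$. Take $|z|^2=\frac{n-1}{n+1}$, so that $1-|z|^2=\frac2{n+1}$ and $|z|^{n-1}=\bigl(\frac{n-1}{n+1}\bigr)^{(n-1)/2}\ge e^{-1}$. This gives
$$c_n\le\frac{e(n+1)}n\le2e.$$
Hence $F_1+c_nz^n\to F_1$ in $H(\mathbf D)$. On $|z|\le r<1$ we have $\mu_{F_1+c_nz^n}\le\beta(F_1)+2enr^{n-1}<1$ for large $n$, so $|z_n|>r$ for large $n$; that is, $|z_n|\to1$. At $z_n$ we have $1-\mu=0<\psi(z_n)/k$, so $F_1+c_nz^n\in\mathcal P_k$ for large $n$. By Step 1, $\mathcal P_k$ is dense.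

**Step 5: intersection.** By Baire's theorem
$$\bigcap_{k\ge2}(\mathcal G_k\cap\mathcal O_k\cap\mathcal P_k)$$
is a dense $G_\delta$ in $K$. Let $F$ belong to it. By Lemma 5, $F$ is an extreme point of $\mathcal E_1$, which is (a). Since $F$ lies in every $\mathcal O_k$, $A(F)=\emptyset$, which is (b). Since $F$ lies in every $\mathcal P_k$, there are $z_k$ with $|z_k|>1-1/k$ and $\frac{1-\mu_F(z_k)}{\psi(z_k)}<\frac1k$. Here $|z_k|\to1$, and the quotients are positive because $A(F)=\emptyset$, so the lower limit in (c) is $0$. This proves Theorem 2, and with $N=0$, $F_0=0$ also Theorem 1. $\blacksquare$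

Although each approximant in Step 4 attains the value $1$ at a point $z_n$, there is no conflict with (b): the points $z_n$ escape to $\partial\mathbf D$, and only the open condition defining $\mathcal P_k$ is kept in the limit.

## 7. How close to $1$ must $\mu_F$ come, and the passage to $\mathcal B_1$

**Proof of Proposition 3.** The quotient $q(z)=\frac{1-\mu_F(z)}{|g(z)|(1-|z|^2)}$ is continuous on $\mathbf D$, since $g$ has no zeros, and strictly positive, since $A(F)=\emptyset$. Suppose its lower limit at $\partial\mathbf D$ is not $0$. Then it is positive, so $q$ is bounded below by a positive constant near $\partial\mathbf D$, and also on the remaining compact disc. Thus $q\ge c>0$ on all of $\mathbf D$, that is, $\mu_F\le1-c|g|(1-|z|^2)$. Multiplying by $v$,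
$$|F'\pm cg|\le|F'|+c|g|\le v.$$
With $G(z)=c\int_0^zg\ne0$ we get $F\pm G\in\mathcal E_1$, so $F$ is not extreme, a contradiction. $\square$

**Proof of Corollary 4.** We show that every extreme point $F$ of $\mathcal E_1$ is an extreme point of $\mathcal B_1$. Let $F\pm G\in\mathcal B_1$. Since $F(0)=0$, we have
$$|G(0)|+\beta(F\pm G)\le1. \tag{10}$$
Adding a constant does not change $\beta$, so $F\pm(G-G(0))$ vanish at $0$ and have $\beta\le1$; they lie in $\mathcal E_1$. As $F$ is extreme in $\mathcal E_1$, $G$ is the constant $G(0)$, and (10) becomes $|G(0)|+\beta(F)\le1$. Now $\beta(F)=1$: otherwise $\beta(F\pm\varepsilon z)\le\beta(F)+\varepsilon\le1$ for small $\varepsilon>0$, so $F\pm\varepsilon z\in\mathcal E_1$, against extremality. Hence $G(0)=0$ and $G=0$. $\square$
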